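# A Gorenstein projective module that is not Gorenstein flat

## 1. Right coherent rings with fewer than $\aleph_\omega$ elements

Let $R$ be a unital associative ring. Modules are left $R$-modules unless stated otherwise, and right $R$-modules are identified with left $R^{\mathrm{op}}$-modules. We write $X^{(Z)}$ and $X^Z$ for the direct sum and the product of copies of $X$ indexed by a set $Z$.

**Definition 1.1.** A module $M$ is *Gorenstein projective* if there is an exact complex of projective modules
$$\mathbf P=(\cdots\to P_1\to P_0\to P_{-1}\to\cdots)$$
such that $M$ is isomorphic to the image of one of its differentials, say $M\cong\operatorname{Im}(P_0\to P_{-1})$, and $\operatorname{Hom}_R(\mathbf P,Q)$ is exact for every projective module $Q$.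

**Definition 1.2.** A module $M$ is *Gorenstein flat* if there is an exact complex of flat modules $\mathbf F=(\cdots\to F_1\to F_0\to F_{-1}\to\cdots)$ such that $M$ is isomorphic to the image of one of its differentials and $I\otimes_R\mathbf F$ is exact for every injective right $R$-module $I$.

**Example 1.3.** Let $R=k[x]/(x^2)$ with $k$ a field, and let $\mathbf P$ be $\cdots\xrightarrow{x}R\xrightarrow{x}R\xrightarrow{x}\cdots$. It is exact, and the images are $xR\cong k$. If $Q$ is projective, $\operatorname{Hom}_R(\mathbf P,Q)$ is $Q$ with multiplication by $x$ in each degree. This is exact for $Q$ free, hence for $Q$ a direct summand of a free module. So $k$ is Gorenstein projective, and it is not projective. Let now $I$ be injective, and let $z\in I$ with $zx=0$. The map $xR\to I$, $x\mapsto z$, is well defined because the annihilator of $x$ is $xR$. It extends to $R\to I$, $1\mapsto y$, so $z=yx$. Hence $I\otimes_R\mathbf P$, which is $I$ with multiplication by $x$ in each degree, is exact, and $k$ is also Gorenstein flat.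

Projective modules are flat, so we ask: *is every Gorenstein projective module Gorenstein flat?* The natural attempt is to use the same complex. One takes $\mathbf P$ from Definition 1.1 and tries to prove that $I\otimes_R\mathbf P$ is exact for each injective $I$. For a large class of rings this works.

**The dual.** Put $X^+=\operatorname{Hom}_{\mathbb Z}(X,\mathbb Q/\mathbb Z)$. This exchanges left and right modules. The functor is exact, the natural map $X\to X^{++}$ is injective, and a complex $\mathbf X$ is exact if and only if $\mathbf X^+$ is exact. Adjunction gives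
$$(I\otimes_R\mathbf P)^+\cong\operatorname{Hom}_R(\mathbf P,I^+).\tag{1}$$
So the question about $I\otimes_R\mathbf P$ is whether $\operatorname{Hom}_R(\mathbf P,-)$ is exact on the module $I^+$.

**Lemma 1.4.** Let $\mathbf P$ be as in Definition 1.1, and let $\mathcal G$ be the class of modules $G$ for which $\operatorname{Hom}_R(\mathbf P,G)$ is exact. Then $\mathcal G$ contains the projective modules and is closed under products and direct summands. If two terms of a short exact sequence are in $\mathcal G$, so is the third. In particular $\mathcal G$ contains every module of finite projective dimension.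

*Proof.* Projectives are in $\mathcal G$ by definition. Products and summands are clear, since $\operatorname{Hom}_R(\mathbf P,-)$ commutes with products and products of exact sequences are exact. If $0\to G'\to G\to G''\to0$ is exact, then $0\to\operatorname{Hom}_R(\mathbf P,G')\to\operatorname{Hom}_R(\mathbf P,G)\to\operatorname{Hom}_R(\mathbf P,G'')\to0$ is an exact sequence of complexes, because every $P_i$ is projective. If two of the complexes are exact, the long exact cohomology sequence shows that the third is. The last statement follows by induction on the projective dimension: a module $G$ of projective dimension $d\ge1$ sits in $0\to K\to Q_0\to G\to0$ with $Q_0$ projective and $K$ of projective dimension $d-1$. $\square$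

Recall that $R$ is *right coherent* if every finitely generated right ideal is finitely presented.

**Lemma 1.5.** Let $I$ be an injective right $R$-module. Then $I^+$ is a direct summand of $F^{++}$ for some free left module $F$. If $R$ is right coherent, $F^{++}$ is flat for every free $F$, and so $I^+$ is flat.

*Proof.* Choose a free $F$ with an epimorphism $F\to I^+$. Dualizing gives a monomorphism $I^{++}\to F^+$, so $I\subseteq I^{++}\subseteq F^+$ up to isomorphism. As $I$ is injective, $F^+\cong I\oplus J$ for some $J$, and $F^{++}\cong I^+\oplus J^+$.

Let $R$ be right coherent and let $\mathfrak a$ be a finitely generated, hence finitely presented, right ideal. For a right module $G$ consider the natural map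
$$\mathfrak a\otimes_RG^+\to\operatorname{Hom}_R(\mathfrak a,G)^+,\qquad x\otimes\varphi\mapsto\bigl(f\mapsto\varphi(f(x))\bigr).$$
It makes sense for every right module in place of $\mathfrak a$, is an isomorphism for $R$ itself, and both sides are right exact in $\mathfrak a$. So it is an isomorphism for finitely presented modules. With $G=F^+$ and $\operatorname{Hom}_R(\mathfrak a,F^+)\cong(\mathfrak a\otimes_RF)^+$ we get $\mathfrak a\otimes_RF^{++}\cong(\mathfrak a\otimes_RF)^{++}$, naturally in $\mathfrak a$. Under this identification $\mathfrak a\otimes_R F^{++}\to F^{++}$ becomes the double dual of the injection $\mathfrak a\otimes_RF\to F$, so it is injective. Since this holds for all finitely generated right ideals, $F^{++}$ is flat. Direct summands of flat modules are flat. $\square$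

**Fact 1.6** (Simson, *A remark on projective dimension of flat modules*, Math. Ann. 209 (1974); Gruson–Jensen, *Dimensions cohomologiques reliées aux foncteurs $\varprojlim^{(i)}$*, LNM 867 (1981)). Over a ring of cardinality $\le\aleph_n$, flat modules have projective dimension $\le n+1$.

**Proposition 1.7.** If $R$ is right coherent and $|R|<\aleph_\omega$, every Gorenstein projective $R$-module is Gorenstein flat.

*Proof.* We have $|R|\le\aleph_n$ for some $n$. Let $\mathbf P$ be as in Definition 1.1 and let $I$ be an injective right module. By Lemma 1.5, $I^+$ is flat. By Fact 1.6 it has finite projective dimension. By Lemma 1.4, $\operatorname{Hom}_R(\mathbf P,I^+)$ is exact. By (1), $I\otimes_R\mathbf P$ is exact. Since $\mathbf P$ is an exact complex of flat modules, it shows that $M$ is Gorenstein flat. $\square$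

In the same spirit Holm proved: if $R$ is right coherent and there is an upper bound on the projective dimensions of the modules of finite projective dimension, then every Gorenstein projective module is Gorenstein flat.

What changes for a general ring? Keep coherence and drop the bound on $|R|$. Then $I^+$ is flat, but may have infinite projective dimension. Take a projective resolution of $I^+$ with syzygies $K_1,K_2,\dots$. The long exact sequences of Lemma 1.4 give
$$H^i(\operatorname{Hom}_R(\mathbf P,I^+))\cong H^{i+1}(\operatorname{Hom}_R(\mathbf P,K_1))\cong H^{i+2}(\operatorname{Hom}_R(\mathbf P,K_2))\cong\cdots,$$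
and nothing ends the chain: no $K_j$ need be projective. So a right coherent counterexample must have at least $\aleph_\omega$ elements. It must contain a flat module of infinite projective dimension that $\operatorname{Hom}_R(\mathbf P,-)$ treats differently from projective modules.

## 2. Three theorems, and a plan for a counterexample

**Theorem A.** Let $k$ be a field and $\Gamma$ a set with $|\Gamma|\ge\aleph_\omega$. There is a $k$-algebra $T$ with $|T|=\max(|k|,|\Gamma|)$ and a cyclic finitely presented left $T$-module $M$ that is Gorenstein projective but not Gorenstein flat. Also, there is an exact sequence $0\to S\to P_0\to M\to0$ with $P_0$ finitely generated projective and $S$ Gorenstein projective, flat, one-dimensional over $k$, and not projective. The ring $T$ is right coherent.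

**Theorem B.** If $R$ is right coherent and $|R|<\aleph_\omega$, every Gorenstein projective $R$-module is Gorenstein flat. Hence, for a cardinal $\kappa\ge2$, "every Gorenstein projective left module over every right coherent ring of cardinality $\kappa$ is Gorenstein flat" holds if and only if $\kappa<\aleph_\omega$.

**Theorem C.** If $R$ is any countable (or finite) ring, with no coherence assumption, every Gorenstein projective $R$-module is Gorenstein flat.

So the answer to the question is no, in ZFC. The first sentence of Theorem B is Proposition 1.7. Theorem A takes Sections 3 to 8, and Theorem C is Section 9.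

The plan for Theorem A comes from reading (1) backwards. Over a $k$-algebra, a flat left module $N$ gives an injective right module $I=\operatorname{Hom}_k(N,k)$. We look for a flat module $S$ and a complex $\mathbf P$ in which $S$ is one of the images, such that $\operatorname{Hom}(\mathbf P,-)$ is exact on projectives while tensoring with the dual of $S$ is not. The complex has two halves. The left half is a projective resolution $\cdots\to P_2\to P_1\to S\to0$. It will do its share if
$$\operatorname{Ext}^i(S,\text{projective})=0\quad\text{for all }i\ge0,\text{ including }i=0,\tag{2}$$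
because then $\operatorname{Hom}(P_1,Z)\to\operatorname{Hom}(P_2,Z)\to\cdots$ is exact everywhere for $Z$ projective. Sections 3 and 4 produce such an $S$ over a commutative ring $B$. But (2) with $i=0$ says that $S$ has no nonzero map to a projective $B$-module, so over $B$ there is no right half at all. Sections 5 and 6 enlarge $B$ to a ring with one new projective that contains $S$.

## 3. The augmentation module of a free algebra of idempotents

For a set $\Gamma$ let
$$B_\Gamma=k[e_\gamma:\gamma\in\Gamma]/(e_\gamma^2-e_\gamma).$$
It has $k$-basis $e_\sigma=\prod_{\gamma\in\sigma}e_\gamma$, with $\sigma\subseteq\Gamma$ finite and $e_\emptyset=1$. For $\Delta\subseteq\Gamma$ we have $B_\Delta\subseteq B_\Gamma$ and $B_\Gamma=B_\Delta\otimes_kB_{\Gamma\setminus\Delta}$. Let $\varepsilon:B_\Gamma\to k$ be the algebra map with $e_\gamma\mapsto0$, and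
$$\mathfrak m=\ker\varepsilon=\sum_\gamma B_\Gamma e_\gamma ,$$
the span of the $e_\sigma$ with $\sigma\ne\emptyset$. We regard $k$ as the $B_\Gamma$-module $B_\Gamma/\mathfrak m$.

For $\Delta$ finite, $B_\Delta\cong k^{2^{|\Delta|}}$, a finite product of fields. Since $B_\Gamma$ is the directed union of these subalgebras, every $b\in B_\Gamma$ has the form $b=b^2c$; that is, $B_\Gamma$ is von Neumann regular. Every finitely generated ideal lies over a finitely generated ideal of some $B_\Delta$, so it is generated by an idempotent and is a direct summand. Hence *all $B_\Gamma$-modules are flat*; in particular $k$ is.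

**Small sets, by hand.** If $\Gamma$ is finite, $g=\prod_\gamma(1-e_\gamma)$ is a nonzero element killed by $\mathfrak m$. So $\operatorname{Hom}_B(k,B)\ne0$, and (2) fails for $i=0$.

Let $\Gamma=\{0,1,2,\dots\}$ and $g_i=e_i\prod_{j<i}(1-e_j)$. These are nonzero idempotents (the coefficient of $e_i$ in $g_i$ is $1$) and $g_ig_j=0$ for $i\ne j$. As $\sum_{j\le i}g_j=1-\prod_{j\le i}(1-e_j)$, we get $e_i=\sum_{j\le i}e_ig_j$, so $\mathfrak m=\bigoplus_iBg_i$ and $k$ has projective dimension at most $1$. Now $\operatorname{Hom}_B(k,B)=0$, as we will see. But $\operatorname{Ext}^1_B(k,B)$ is the cokernel of $B\to\operatorname{Hom}_B(\mathfrak m,B)=\prod_iBg_i$, $h\mapsto(hg_i)_i$, and this is not zero. Indeed $h$ lies in $B_\Delta$ with $\Delta$ finite. If $i$ exceeds all elements of $\Delta$, every $e_j$ with $j\in\Delta$ kills $g_i$, so $hg_i=\varepsilon(h)g_i$. Hence the family with $i$th entry $g_i$ for $i$ even and $0$ for $i$ odd is not in the image, since $\varepsilon(h)$ cannot be both $1$ and $0$. For countable $\Gamma$, (2) fails for $i=1$.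

So enlarging $\Gamma$ from finite to countable repaired degree $0$. We will show that $\aleph_n$ idempotents repair degree $n$, and then $\aleph_\omega$ repair all degrees at once. First we need a resolution of $k$.

**The complex $Q$.** Put $B=B_\Gamma$ and let $L$ be the free $B$-module on symbols $x_\gamma$, $\gamma\in\Gamma$. On the exterior algebra $\bigwedge_BL$ let $\partial$ be the differential
$$\partial(x_{\gamma_0}\wedge\dots\wedge x_{\gamma_n})=\sum_s(-1)^sx_{\gamma_0}\wedge\dots\widehat{x_{\gamma_s}}\dots\wedge x_{\gamma_n}.$$
It is the antiderivation with $\partial x_\gamma=1$. For a finite set $\sigma$ let $x_\sigma$ be the wedge of the $x_\gamma$, $\gamma\in\sigma$, in some fixed order. Let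
$$Q_n=\bigoplus_{|\sigma|=n}Be_\sigma x_\sigma\subseteq\textstyle\bigwedge^nL .$$
Since $e_\sigma=e_\sigma e_{\sigma\setminus s}$, we have $\partial Q_n\subseteq Q_{n-1}$. So $Q$ is a complex of projective $B$-modules with $Q_0=B$. For $\Gamma=\{1,2\}$ it is $Be_1e_2\to Be_1\oplus Be_2\to B$ with $k$-dimensions $1,4,4$, and the alternating sum with $k$ added at the end is $1-4+4-1=0$, as exactness requires.

**Lemma 3.1.** $\cdots\to Q_1\to Q_0=B\xrightarrow{\varepsilon}k\to0$ is exact.

*Proof.* The image of $Q_1\to Q_0$ is $\sum_\gamma Be_\gamma=\mathfrak m$. Let $n\ge1$ and $z\in Q_n$ with $\partial z=0$, and let $\Delta$ be a finite set containing all $\sigma$ that occur in $z$. For every $\gamma$ the element $e_\gamma x_\gamma\wedge z$ is in $Q_{n+1}$, because $e_\gamma e_\sigma x_\gamma\wedge x_\sigma$ is $0$ or $\pm e_{\sigma\cup\{\gamma\}}x_{\sigma\cup\{\gamma\}}$, and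
$$\partial(e_\gamma x_\gamma\wedge z)=e_\gamma z-e_\gamma x_\gamma\wedge\partial z=e_\gamma z .$$
So $e_\gamma z\in\operatorname{im}\partial$ for each $\gamma$. Let $f=1-\prod_{\gamma\in\Delta}(1-e_\gamma)$. Expanding, $f\in\sum_{\gamma\in\Delta}Be_\gamma$, so $fz\in\operatorname{im}\partial$. If $\emptyset\ne\sigma\subseteq\Delta$, then $e_\sigma\prod_{\gamma\in\Delta}(1-e_\gamma)=0$, so $fe_\sigma=e_\sigma$. As $n\ge1$, all $\sigma$ occurring in $z$ are nonempty, hence $z=fz\in\operatorname{im}\partial$. $\square$

## 4. With $\aleph_n$ idempotents, the $n$th cohomology vanishes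

**Cochains.** We need an explicit form of $\operatorname{Hom}_B(Q,F)$. For a set $\Delta$ and a $B_\Delta$-module $F$ let $C^n(\Delta;F)$ be the set of alternating functions $c$ on $\Delta^n$ with $c(\gamma_1,\dots,\gamma_n)\in e_{\gamma_1}\cdots e_{\gamma_n}F$; alternating means that a permutation of the arguments multiplies the value by its sign, and the value is zero on tuples with a repetition. Put $C^0=F$, $C^{-1}=0$, and
$$(dc)(\gamma_0,\dots,\gamma_n)=\sum_s(-1)^se_{\gamma_s}c(\gamma_0,\dots,\widehat{\gamma_s},\dots,\gamma_n).\tag{3}$$
With $Q$ formed for $\Delta$, a $B_\Delta$-linear $f:Q_n\to F$ gives the cochain $c(\gamma_1,\dots,\gamma_n)=f(e_{\gamma_1}\cdots e_{\gamma_n}x_{\gamma_1}\wedge\dots\wedge x_{\gamma_n})$. Because $\operatorname{Hom}_{B_\Delta}(B_\Delta e_\sigma,F)=e_\sigma F$, this identifies $\operatorname{Hom}_{B_\Delta}(Q_n,F)$ with $C^n(\Delta;F)$. The cochain of $f\circ\partial$ is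
$$\sum_s(-1)^sf(e_{\gamma_0}\cdots e_{\gamma_n}x_{\gamma_0}\wedge\dots\widehat{x_{\gamma_s}}\dots\wedge x_{\gamma_n})=\sum_s(-1)^se_{\gamma_s}c(\gamma_0,\dots,\widehat{\gamma_s},\dots,\gamma_n),$$
which is (3). So $\operatorname{Hom}_{B_\Delta}(Q,F)\cong C^\bullet(\Delta;F)$ as complexes; in particular $dc$ is again a cochain and $d^2=0$. In low degrees, $(dh)(\gamma)=e_\gamma h$ and $(dc)(\gamma,\delta)=e_\gamma c(\delta)-e_\delta c(\gamma)$.

**Setting outside idempotents to $1$.** Let $Y$ be a $k$-vector space and $F=B_\Gamma\otimes_kY$. For $\Delta\subseteq\Gamma$ let $\pi_\Delta:F\to B_\Delta\otimes Y$ be induced by the algebra map $B_\Gamma\to B_\Delta$ that is the identity on $B_\Delta$ and sends $e_\gamma\mapsto1$ for $\gamma\notin\Delta$. It is $B_\Delta$-linear and is the identity on $B_\Delta\otimes Y$.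

**Degree $0$, infinite $\Gamma$.** A $0$-cocycle is $f\in F$ with $e_\gamma f=0$ for all $\gamma$. It lies in $B_\Delta\otimes Y$ for some finite $\Delta$. Pick $\gamma\in\Gamma\setminus\Delta$. Then $f=\pi_\Delta(e_\gamma f)=0$. So $H^0=0$: one index outside the support is enough.

**Degree $1$, uncountable $\Gamma$.** Let $c$ be a $1$-cocycle, $e_\gamma c(\delta)=e_\delta c(\gamma)$. If we had an index $\mu$ outside all supports, we would set $h=c(\mu)$ with $e_\mu$ replaced by $1$, and read off $c(\gamma)=e_\gamma h$. No such index exists in $\Gamma$. But call $\Delta\subseteq\Gamma$ closed if $c(\gamma)\in B_\Delta\otimes Y$ for $\gamma\in\Delta$. Let $\Delta\ne\Gamma$ be closed, $\mu\notin\Delta$ and $h_\Delta=\pi_\Delta c(\mu)$. Applying $\pi_\Delta$ to $e_\mu c(\gamma)=e_\gamma c(\mu)$ gives $c(\gamma)=e_\gamma h_\Delta$ for all $\gamma\in\Delta$. Every countable set lies in a countable closed set (add finite supports $\omega$ times), and a countable set is not $\Gamma$. Fix an infinite countable closed $\Delta_0$. Given $\gamma\in\Gamma$, choose a countable closed $\Delta\supseteq\Delta_0\cup\{\gamma\}$. Then $h_\Delta-h_{\Delta_0}$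 is killed by all $e_\delta$, $\delta\in\Delta_0$. It lies in $B_\Delta\otimes Y=B_{\Delta_0}\otimes(B_{\Delta\setminus\Delta_0}\otimes Y)$, so it is $0$ by degree $0$, applied to $\Delta_0$ and the vector space $B_{\Delta\setminus\Delta_0}\otimes Y$. Hence $c(\gamma)=e_\gamma h_{\Delta_0}$ for every $\gamma$, that is, $c=dh_{\Delta_0}$.

For $n=2$ this stops at the word "so it is $0$". The difference of two local solutions is now a $1$-cocycle, which is a coboundary (if the smaller set is uncountable) but need not vanish. So local solutions must be corrected before they can be glued. We do this along a well-ordered chain of closed sets, each of which still has enough elements for the inductive statement in degree $n-1$.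

**Proposition 4.1.** If $|\Gamma|\ge\aleph_n$ and $Y$ is any $k$-vector space, then $H^n(C^\bullet(\Gamma;B_\Gamma\otimes_kY))=0$.

*Proof.* We use induction on $n$, for all $\Gamma$ and $Y$ simultaneously. The case $n=0$ was done above. Let $n\ge1$, put $F=B_\Gamma\otimes Y$, and let $c\in C^n(\Gamma;F)$ with $dc=0$.

**Step 1: closed sets.** This step finds subsets on which $c$ lives. For each $x\in\Gamma^n$ fix a finite $\operatorname{supp}(x)\subseteq\Gamma$ with $c(x)\in B_{\operatorname{supp}(x)}\otimes Y$. Call $\Delta\subseteq\Gamma$ *closed* if $\operatorname{supp}(x)\subseteq\Delta$ for all $x\in\Delta^n$. For closed $\Delta$ and $x=(\gamma_1,\dots,\gamma_n)\in\Delta^n$, the value $c(x)$ is in $B_\Delta\otimes Y$ and is fixed by $e_{\gamma_1}\cdots e_{\gamma_n}\in B_\Delta$, so $c|_\Delta\in C^n(\Delta;B_\Delta\otimes Y)$. Given any $\Delta$, put $\Delta_0=\Delta$ and $\Delta_{i+1}=\Delta_i\cup\bigcup_{x\in\Delta_i^n}\operatorname{supp}(x)$. Then $\bigcup_i\Delta_i$ is the smallest closed set containing $\Delta$, its *closure*, and it has cardinality at most $\max(|\Delta|,\aleph_0)$. The union of a chain of closed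 sets is closed, because an $n$-tuple from the union lies in one member. Hence closure commutes with unions of chains.

**Step 2: solutions on proper closed sets.** We claim: *if $\Delta$ is closed and $\Delta\ne\Gamma$, then $c|_\Delta=dh$ for some $h\in C^{n-1}(\Delta;B_\Delta\otimes Y)$.* Pick $\mu\in\Gamma\setminus\Delta$ and put
$$h(\gamma_1,\dots,\gamma_{n-1})=\pi_\Delta\,c(\mu,\gamma_1,\dots,\gamma_{n-1}).$$
This is alternating, and since $\pi_\Delta$ is $B_\Delta$-linear its values are in $e_{\gamma_1}\cdots e_{\gamma_{n-1}}(B_\Delta\otimes Y)$. For $\gamma_1,\dots,\gamma_n\in\Delta$,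
$$0=(dc)(\mu,\gamma_1,\dots,\gamma_n)=e_\mu c(\gamma_1,\dots,\gamma_n)-\sum_{s=1}^n(-1)^{s-1}e_{\gamma_s}c(\mu,\gamma_1,\dots,\widehat{\gamma_s},\dots,\gamma_n).$$
Apply $\pi_\Delta$. The first term becomes $c(\gamma_1,\dots,\gamma_n)$, because that element is in $B_\Delta\otimes Y$ and $e_\mu\mapsto1$. The sum becomes $(dh)(\gamma_1,\dots,\gamma_n)$. So $c|_\Delta=dh$.

**Step 3: the chain.** This step exhausts $\Gamma$ by sets to which Step 2 and the induction hypothesis both apply. Let $\kappa=|\Gamma|\ge\aleph_n$ and $\Gamma=\{\gamma_\beta:\beta<\kappa\}$. For $\alpha<\kappa$ let $\Gamma_\alpha$ be the closure of $\{\gamma_\beta:\beta<\omega_{n-1}+\alpha\}$. Since $\kappa$ is a cardinal greater than $\aleph_{n-1}$, we have $\omega_{n-1}+\alpha<\kappa$ and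
$$\aleph_{n-1}\le|\Gamma_\alpha|\le\max(|\omega_{n-1}+\alpha|,\aleph_0)<\kappa .$$
In particular $\Gamma_\alpha\ne\Gamma$. The $\Gamma_\alpha$ increase, their union is $\Gamma$, and $\Gamma_\alpha=\bigcup_{\beta<\alpha}\Gamma_\beta$ for limit $\alpha$, by Step 1.

**Step 4: gluing.** We construct $h_\alpha\in C^{n-1}(\Gamma_\alpha;B_{\Gamma_\alpha}\otimes Y)$ for $\alpha<\kappa$ with
$$dh_\alpha=c|_{\Gamma_\alpha}\qquad\text{and}\qquad h_\alpha|_{\Gamma_\beta}=h_\beta\ \text{ for }\beta<\alpha .$$

The cochain $h_0$ exists by Step 2.

At a successor $\alpha+1$, Step 2 gives $h'\in C^{n-1}(\Gamma_{\alpha+1};B_{\Gamma_{\alpha+1}}\otimes Y)$ with $dh'=c|_{\Gamma_{\alpha+1}}$. Then $h'|_{\Gamma_\alpha}-h_\alpha$ is an $(n-1)$-cocycle in $C^\bullet(\Gamma_\alpha;B_{\Gamma_{\alpha+1}}\otimes Y)$. As a $B_{\Gamma_\alpha}$-module,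
$$B_{\Gamma_{\alpha+1}}\otimes Y\cong B_{\Gamma_\alpha}\otimes\bigl(B_{\Gamma_{\alpha+1}\setminus\Gamma_\alpha}\otimes Y\bigr),$$
and $|\Gamma_\alpha|\ge\aleph_{n-1}$. By the induction hypothesis, with the vector space $B_{\Gamma_{\alpha+1}\setminus\Gamma_\alpha}\otimes Y$ in place of $Y$, the cocycle equals $dg$ with $g\in C^{n-2}(\Gamma_\alpha;B_{\Gamma_{\alpha+1}}\otimes Y)$; for $n=1$ this means that it is $0$. Extend $g$ to $\tilde g\in C^{n-2}(\Gamma_{\alpha+1};B_{\Gamma_{\alpha+1}}\otimes Y)$ by $0$ on tuples not contained in $\Gamma_\alpha$ (for $n=2$, $g$ is an element and $\tilde g=g$), and put $h_{\alpha+1}=h'-d\tilde g$. Subtuples of a tuple in $\Gamma_\alpha$ are in $\Gamma_\alpha$, so $(d\tilde g)|_{\Gamma_\alpha}=dg$ and $h_{\alpha+1}|_{\Gamma_\alpha}=h_\alpha$. Also $dh_{\alpha+1}=dh'=c|_{\Gamma_{\alpha+1}}$.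

At a limit $\alpha$, take for $h_\alpha$ the union of the $h_\beta$, $\beta<\alpha$. Each finite tuple of $\Gamma_\alpha$ lies in some $\Gamma_\beta$, so $h_\alpha$ is defined everywhere and $dh_\alpha=c|_{\Gamma_\alpha}$. (For $n=1$ all $h_\beta$ are one and the same element.)

In the same way the union $h$ of all $h_\alpha$, $\alpha<\kappa$, is in $C^{n-1}(\Gamma;F)$ and satisfies $dh=c$. $\square$

**Corollary 4.2.** If $|\Gamma|\ge\aleph_\omega$ and $B=B_\Gamma$, then $\operatorname{Hom}_B(Q,B^{(X)})$ is exact in every degree, including $0$, for every set $X$.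

*Proof.* We have $B^{(X)}=B\otimes_kk^{(X)}$ and $|\Gamma|\ge\aleph_n$ for all $n$. Apply Proposition 4.1 with $Y=k^{(X)}$ for each $n\ge 0$. $\square$

This is (2) for $S=k$ over $B$: a flat module from which there is neither a map nor a higher extension into any projective module.

## 5. Words without a factor $a_ia_{i+1}$

We now want a right half. Let $A$ be a $k$-algebra and $W$ a right $A$-module with an element $u$. Let $B$ act on $W$ through $\varepsilon$. The triangular ring built from $A,W,B$ (Section 6) will have a projective module $A\oplus W$ in which $u$ spans a copy of $k$, and right multiplications by elements of $A$ act on $A\oplus W$. We try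
$$\cdots\to Q_1\to B\xrightarrow{\cdot u}A\oplus W\xrightarrow{\cdot a_1}A\oplus W\xrightarrow{\cdot a_2}A\oplus W\to\cdots .$$
Exactness requires that the kernel of $\cdot a_1$ is $0$ on $A$ and $ku$ on $W$, and that the kernel of $\cdot a_{j+1}$ is $Aa_j$ on $A$ and $Wa_j$ on $W$. Applying $\operatorname{Hom}$ into $A\oplus W$ will turn right multiplications into left multiplications and give $\cdots\xrightarrow{a_2\cdot}A\xrightarrow{a_1\cdot}A\xrightarrow{u\cdot}W\to0$. So we also want $W=A/a_1A$ with $u$ the class of $1$, and $\{x:a_jx=0\}=a_{j+1}A$.

The first thing to try is the periodic choice $A=k[x]/(x^2)$, all $a_j=x$, as in Example 1.3. Then $W=A/xA=k$. It fails at the first place: the kernel of $\cdot x$ on $A\oplus W$ is $xA\oplus ku$, not $0\oplus ku$. The element $a_1$ must be a non-zero-divisor for multiplication from the right and yet have a right annihilator $a_2A$. So we take different letters and impose only the relations that are needed.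

Let
$$A=k\langle a_1,a_2,\dots\rangle/(a_ia_{i+1}:i\ge1).$$
The ideal is spanned by the words that contain some factor $a_ia_{i+1}$. So $A$ has as $k$-basis the words (including the empty word) with no factor $a_ia_{i+1}$; in this section and in Section 8, "word" means such a basis word. The product of two words is their concatenation or $0$. Let $W=A/a_1A$, a right $A$-module with basis the words not beginning with $a_1$, and let $u\in W$ be the class of $1$. For example, $a_2a_1\ne0$ in $A$, and its class in $W$ is nonzero; $a_1a_2=0$ in $A$; $a_1a_1\neq0$ in $A$, but its class in $W$ is $0$.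

**Lemma 5.1.** For all $i\ge1$:

1. $\{x\in A:a_ix=0\}=a_{i+1}A$.
2. $\{x\in A:xa_{i+1}=0\}=Aa_i$ and $\{x\in A:xa_1=0\}=0$.
3. $\{w\in W:wa_{i+1}=0\}=Wa_i$ and $\{w\in W:wa_1=0\}=ku$.

*Proof.* Multiplication by a letter sends each basis word to a basis word or to $0$, and it is injective on the words not sent to $0$. So each kernel is spanned by the words sent to $0$, and we only have to list these.

(1) $a_iw=0$ if and only if $w$ begins with $a_{i+1}$. Such words span $a_{i+1}A$.

(2) $wa_{i+1}=0$ if and only if $w$ ends in $a_i$. Such words span $Aa_i$. No relation has $a_1$ as its second letter, so $wa_1$ is never $0$.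

(3) Let $w$ be a word not beginning with $a_1$. For $i\ge1$ the word $wa_{i+1}$ does not begin with $a_1$ (if $w$ is empty, it begins with $a_{i+1}\ne a_1$). So it is $0$ in $W$ if and only if it is $0$ in $A$, that is, $w=w'a_i$ for some $w'$. Here $w'$ is empty or begins with the same letter as $w$, so $w'$ is a basis word of $W$ and $w\in Wa_i$. Conversely $Wa_ia_{i+1}=0$. Finally, if $w$ is empty then $wa_1=a_1$ is $0$ in $W$. If $w$ is nonempty then $wa_1\ne0$ in $A$ and it begins with the first letter of $w$, which is not $a_1$, so it is nonzero in $W$. $\square$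

## 6. The triangular ring $T$ and the complex $\mathbf P$

Fix $\Gamma$ with $|\Gamma|\ge\aleph_\omega$ and $B=B_\Gamma$. Make $W$ a $B$-$A$-bimodule by $b\cdot w=\varepsilon(b)w$, and let
$$T=\begin{pmatrix}A&0\\W&B\end{pmatrix},\qquad e_1=\begin{pmatrix}1&0\\0&0\end{pmatrix},\quad e_2=\begin{pmatrix}0&0\\0&1\end{pmatrix},$$
with matrix multiplication,
$$\begin{pmatrix}a&0\\w&b\end{pmatrix}\begin{pmatrix}a'&0\\w'&b'\end{pmatrix}=\begin{pmatrix}aa'&0\\wa'+bw'&bb'\end{pmatrix}.$$
Since $|A|,|W|\le\max(|k|,\aleph_0)$ and $|B|=\max(|k|,|\Gamma|)$, we have $|T|=\max(|k|,|\Gamma|)$. The columns and corners are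
$$Te_1=A\oplus W,\quad Te_2=B,\quad e_1Te_1=A,\quad e_2Te_2=B,\quad e_1Te_2=0,\quad e_2Te_1=W\ni u .$$
We view $A$, $W$, $B$ as subsets of $T$ in this way. For an idempotent $e$ of $T$ and a left $T$-module $Z$ we use $\operatorname{Hom}_T(Te,Z)\cong eZ$, $f\mapsto f(e)$; in particular elements of $eTe'$ give maps $Te\to Te'$ by right multiplication.

The left $T$-module $Te_2$ is $B$ with $T$ acting through the surjective ring homomorphism $T\to B$, the lower right entry. So $T$-linear maps between $B$-modules are the same as $B$-linear maps. For $\sigma\subseteq\Gamma$ finite, $e_\sigma\in B=e_2Te_2$ is an idempotent of $T$ with $Be_\sigma=Te_\sigma$, a direct summand of $Te_2$. Hence each $Q_n$ is a projective $T$-module.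

Define $\mathbf P$ by $P_{n+1}=Q_n$ for $n\ge0$ and $P_{-j}=Te_1$ for $j\ge0$:
$$\cdots\to Q_2\to Q_1\to Te_2\xrightarrow{\ \cdot u\ }Te_1\xrightarrow{\ \cdot a_1\ }Te_1\xrightarrow{\ \cdot a_2\ }Te_1\to\cdots.$$
So $P_1=Te_2$, the map $P_1\to P_0$ is $b\mapsto bu=\varepsilon(b)u$, and $P_{-j}\to P_{-j-1}$ is right multiplication by $a_{j+1}\in A=e_1Te_1$.

**Step 1: $\mathbf P$ is exact.** At $P_n$ with $n\ge2$ this is Lemma 3.1. At $P_1$, the kernel of $b\mapsto\varepsilon(b)u$ is $\mathfrak m=\operatorname{im}(Q_1\to Q_0)$. At $P_0$, Lemma 5.1(2),(3) shows that the kernel of $\cdot a_1$ on $A\oplus W$ is $0\oplus ku$, the image of $P_1$. At $P_{-j}$ with $j\ge1$, the same lemma shows that the kernel of $\cdot a_{j+1}$ is $Aa_j\oplus Wa_j$, the image of $\cdot a_j$.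

**Step 2: $\operatorname{Hom}_T(\mathbf P,Z)$ is exact for every projective $Z$.** Every projective module is a direct summand of a free module $(Te_1)^{(X)}\oplus(Te_2)^{(X)}$, so it suffices to treat the two summands separately. One is handled by the left half of $\mathbf P$ and the other by the right half.

Let $Z=(Te_2)^{(X)}$. Then $\operatorname{Hom}_T(Te_1,Z)=e_1Z=0$, so the right half contributes nothing. What remains is $\operatorname{Hom}_B(Q,B^{(X)})$ up to shift, which is exact by Corollary 4.2. Degree $0$ of that corollary is what is needed at $P_1$.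

Let $Z=(Te_1)^{(X)}$. For $\sigma\ne\emptyset$ we have $\operatorname{Hom}_T(Te_\sigma,Z)=e_\sigma Z=(e_\sigma W)^{(X)}=0$, since $\varepsilon(e_\sigma)=0$. So $\operatorname{Hom}_T(P_n,Z)=0$ for $n\ge2$. Moreover $\operatorname{Hom}_T(Te_2,Z)=e_2Z=W^{(X)}$ and $\operatorname{Hom}_T(Te_1,Z)=e_1Z=A^{(X)}$. A map $f:Te_1\to Z$ corresponds to $z=f(e_1)$. The composite of $f$ with $\cdot a_j$ sends $e_1$ to $f(a_j)=a_jz$, and the composite with $\cdot u$ sends $e_2$ to $f(u)=uz$. So the complex is the direct sum of $X$ copies of
$$\cdots\xrightarrow{a_3\cdot}A\xrightarrow{a_2\cdot}A\xrightarrow{a_1\cdot}A\xrightarrow{u\cdot}W\to0 .$$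
This is exact: $u\cdot$ is the projection $A\to A/a_1A=W$, with kernel $a_1A$, and $\{x:a_ix=0\}=a_{i+1}A$ by Lemma 5.1(1).

**Step 3: the modules $M$ and $S$.** All images of differentials of $\mathbf P$ are Gorenstein projective by Steps 1 and 2. Put
$$M=\operatorname{Im}(P_0\to P_{-1})=Te_1a_1\cong Te_1/Tu,\qquad S=\operatorname{Im}(P_1\to P_0)=Tu=ku .$$
Then $M$ is cyclic and is finitely presented, as the cokernel of $Te_2\to Te_1$. The module $S$ is one-dimensional over $k$, and $0\to S\to P_0\to M\to0$ is exact with $P_0=Te_1$ finitely generated projective.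

## 7. $\operatorname{Tor}_1^T(I,M)\ne0$ for an injective right module $I$

To show that $M$ is not Gorenstein flat it is not enough that $I\otimes_T\mathbf P$ is not exact, since Definition 1.2 allows any complex $\mathbf F$. We need a consequence of Gorenstein flatness that does not mention the complex: *if $M$ is Gorenstein flat and $I$ is an injective right module, then $\operatorname{Tor}_i(I,M)=0$ for all $i\ge1$.* Indeed, index $\mathbf F$ so that $M\cong\operatorname{Im}(F_0\to F_{-1})$. Then $\cdots\to F_1\to F_0\to M\to0$ is a flat resolution, and flat resolutions compute $\operatorname{Tor}$, so $\operatorname{Tor}_i(I,M)=H_i(I\otimes\mathbf F)=0$ for $i\ge1$.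

**Step 1: a flat module and its injective dual.** Let $N=k$ with $T$ acting through $T\to B\xrightarrow{\varepsilon}k$. Then $N\cong Te_2\otimes_Bk$. Also $N\cong S$, because $tu=\varepsilon(b)u$ when $t$ has lower right entry $b$. For right $T$-modules $X$ we have
$$X\otimes_TN\cong X\otimes_TTe_2\otimes_Bk\cong Xe_2\otimes_Bk .$$
This is exact in $X$, because $X\mapsto Xe_2$ is exact and $k$ is flat over $B$. So $N$ is flat. Let $I=\operatorname{Hom}_k(N,k)$, a right $T$-module. It is injective, because $\operatorname{Hom}_T(X,I)\cong\operatorname{Hom}_k(X\otimes_TN,k)$ is exact in $X$. On $I=k$ the idempotent $e_1$ acts as $0$ and $b\in B$ acts by $\varepsilon(b)$.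

**Step 2: tensoring.** For an idempotent $e$ we have $I\otimes_TTe\cong Ie$. Thus
$$I\otimes_TTe_1=Ie_1=0,\qquad I\otimes_TTe_\sigma=Ie_\sigma=0\ (\sigma\ne\emptyset),\qquad I\otimes_TTe_2=Ie_2=k .$$
So $I\otimes_T\mathbf P$ is $k$ in degree $1$ and $0$ in all other degrees. As $\cdots\to P_1\to P_0\to M\to0$ is a projective resolution, $\operatorname{Tor}_1^T(I,M)=k\ne0$. Hence $M$ is Gorenstein projective and not Gorenstein flat.

**Step 3: the properties of $S$.** $S\cong N$ is flat and Gorenstein projective. It is not projective: otherwise the surjection $Te_2\to S$, $b\mapsto bu$, would split, giving a nonzero map $S\to Te_2$. But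
$$\operatorname{Hom}_T(S,Te_2)=\operatorname{Hom}_B(k,B)=\{b\in B:e_\gamma b=0\text{ for all }\gamma\}=H^0(C^\bullet(\Gamma;B))=0 .$$

This proves Theorem A except for right coherence, and it already answers the question.

## 8. Finitely generated relations over words: $T$ is right coherent

Right coherence of $T$ is needed for the sharpness in Theorem B. The main point is that $A$ is right coherent: for $v_1,\dots,v_m\in A$ the right module of relations $\{x\in A^m:\sum_jv_jx_j=0\}$ must be finitely generated. We begin with finitely many letters. We write $vx=\sum_jv_jx_j$, and "a word occurs in $x$" means that it has a nonzero coefficient in some entry of $x$. The length of an element is the maximal length of a word occurring in it; $0$ satisfies every length bound.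

**Lemma 8.1.** Let $A'=k\langle a_1,\dots,a_N\rangle/(\text{some words of length }2)$ and $v_1,\dots,v_m\in A'$. Then $K=\{x\in A'^m:vx=0\}$ is a finitely generated right $A'$-module.

*Proof.* As before, $A'$ has as basis the words with no forbidden factor.

**Step 1: near-relations.** This step bounds how far an element with short $vy$ is from a relation. Let $\ell\ge0$ bound the lengths of the $v_j$, and let $K'=\{y\in A'^m:\operatorname{length}(vy)\le\ell\}\supseteq K$. There are finitely many letters, so the elements of length $\le\ell$ in $A'$ form a finite-dimensional space. Hence there are finitely many $y_1,\dots,y_s\in K'$ such that the $vy_r$ span $vK'$. Let $n_0\ge0$ bound the lengths of the $y_r$. If $y\in K'$, then $vy=vz$ for some $z\in\sum_rky_r$. So $y=z+\kappa$ with $\operatorname{length}(z)\le n_0$ and $\kappa\in K$ of length at most $\max(\operatorname{length}(y),n_0)$.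

**Step 2: removing the last letter of a relation gives near-relations.** Let $x\in K$. Sorting words by their last letter, we write uniquely
$$x=x_0+\sum_iy_ia_i,\qquad x_0\in k^m,$$
with only words $w$ such that $wa_i\ne0$ occurring in $y_i$. We claim that $y_i\in K'$. Let $t$ be a word with $|t|\ge\ell+1$. Its coefficient in $vy_i$ is the sum, over $j$ and over factorizations $t=t'w$ with $|t'|\le\ell$, of the coefficient of $t'$ in $v_j$ times the coefficient of $w$ in the $j$th entry of $y_i$. Here $w$ is nonempty, so it has the same last letter as $t$.

If $ta_i=0$, the last letter of $t$ followed by $a_i$ is forbidden, so $wa_i=0$ for all these $w$. Then $w$ does not occur in $y_i$, and the coefficient of $t$ is $0$.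

If $ta_i\ne0$, then $wa_i\ne0$ for all these $w$. The factorizations $ta_i=t'w'$ with $|t'|\le\ell$ are exactly those with $w'=wa_i$ and $t=t'w$. The coefficient of $wa_i$ in $x$ is that of $w$ in $y_i$. So the coefficient of $t$ in $vy_i$ equals that of $ta_i$ in $vx=0$, and it is $0$.

Thus $\operatorname{length}(vy_i)\le\ell$, which proves the claim.

**Step 3: shortening.** Let $x\in K$ have length $n>n_0+1$. Write $y_i=z_i+\kappa_i$ as in Step 1. Since $\operatorname{length}(y_i)\le n-1$ and $n_0\le n-1$, each $\kappa_i\in K$ has length $\le n-1$. Also $x-\sum_i\kappa_ia_i=x_0+\sum_iz_ia_i$ is in $K$ and has length $\le n_0+1$. By induction on $n$, $K$ is generated as a right $A'$-module by its elements of length $\le n_0+1$, and these form a finite-dimensional space. $\square$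

**Lemma 8.2.** $A$ is right coherent.

*Proof.* Let $v_1,\dots,v_m\in A$ involve only the letters $a_1,\dots,a_N$, and let $K=\{x\in A^m:vx=0\}$. We reduce to finitely many letters, with one letter more than the $v_j$ use. Let $A'\subseteq A$ be the span of the words in $a_1,\dots,a_{N+1}$, an algebra as in Lemma 8.1. Every word of $A$ is uniquely either a word of $A'$ or of the form $wq$ with $w$ a word of $A'$ (possibly empty) and $q$ a word beginning with some $a_i$, $i\ge N+2$: cut before the first letter of index $\ge N+2$. So each $x\in K$ is a finite sum
$$x=x'+\sum_qx_qq,\qquad x',x_q\in A'^m,$$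
with only words $w$ such that $wq\ne0$ occurring in $x_q$.

We claim: *if a word $t$ occurs in $vx_q\in A'$, then $tq\ne0$.* If $tq=0$, the last letter of $t$ has index at most $N+1$ and the first letter of $q$ has index at least $N+2$. A forbidden factor at the junction forces $t$ to end in $a_{N+1}$ and $q$ to begin with $a_{N+2}$. Write $t=t'w$ with $t'$ occurring in some $v_j$ and $w$ occurring in $x_q$. If $w$ is nonempty, it ends in $a_{N+1}$ and $wq=0$, a contradiction. If $w$ is empty, $t=t'$ has only letters $a_1,\dots,a_N$, again a contradiction.

Hence in $0=vx=vx'+\sum_q(vx_q)q$ the summands involve pairwise disjoint sets of words, and the words $tq$ with $t$ occurring in $vx_q$ are nonzero and distinct. So $vx'=0$ and $vx_q=0$ for all $q$. Thus $x',x_q\in K\cap A'^m$ and $K=(K\cap A'^m)A$, which is finitely generated by Lemma 8.1. $\square$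

**From $A$ to $T$.** Recall Chase's theorem: a ring is right coherent if and only if all products of copies of it are flat as left modules. Let $Z$ be a set. By Lemma 8.2, $A^Z$ is a flat left $A$-module. As a right $A$-module, $Te_1=A\oplus A/a_1A$ is finitely presented, so the natural map $Te_1\otimes_AA^Z\to(Te_1)^Z$, $t\otimes(\alpha_z)\mapsto(t\alpha_z)$, is an isomorphism; it is left $T$-linear. For right $T$-modules $X$,
$$X\otimes_T(Te_1\otimes_AA^Z)\cong Xe_1\otimes_AA^Z$$
is exact in $X$, so $(Te_1)^Z$ is flat. Likewise $(Te_2)^Z=B^Z\cong Te_2\otimes_BB^Z$ is flat, because $X\otimes_T(Te_2\otimes_BB^Z)\cong Xe_2\otimes_BB^Z$ and $B^Z$ is $B$-flat, as all $B$-modules are. So $T^Z=(Te_1)^Z\oplus(Te_2)^Z$ is flat for all $Z$, and $T$ is right coherent. This completes the proof of Theorem A. $\square$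

**Proof of Theorem B.** The first sentence is Proposition 1.7, and it gives one direction of the equivalence. Conversely, for $\kappa\ge\aleph_\omega$ take $k=\mathbb F_2$ and $|\Gamma|=\kappa$ in Theorem A. Then $T$ is right coherent, $|T|=\kappa$, and $M$ is Gorenstein projective but not Gorenstein flat. $\square$

**Remark 8.3.** Suppose we run the construction with $|\Gamma|=\aleph_n$ and $|k|\le\aleph_n$. Everything except Corollary 4.2 goes through: $T$ is right coherent of cardinality $\aleph_n$, $\mathbf P$ is an exact complex of projectives, and $\operatorname{Tor}_1^T(I,M)\ne0$. By Proposition 1.7 and Section 7, $\operatorname{Hom}_T(\mathbf P,Z)$ cannot be exact for all projective $Z$. The only place where this can fail is $\operatorname{Hom}_B(Q,B^{(X)})$. So for some $X$ its cohomology is nonzero in some degree, and that degree is greater than $n$ by Proposition 4.1.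

## 9. Countable rings and the module $F^\omega/F^{(\omega)}$

We now drop coherence. Then Lemma 1.5 still makes $I^+$ a summand of $F^{++}$ with $F$ free, but the flatness of $F^{++}$ was proved from coherence. So the route through finite projective dimension is not available. For countable $R$ there is another way to show that $F^{++}$ is in the class $\mathcal G$ of Lemma 1.4. Put
$$N=F^\omega/F^{(\omega)},\qquad D=F^{++}.$$
Since $F^{(\omega)}$ is free and $F^\omega$ is a product of projectives, both are in $\mathcal G$. By Lemma 1.4, $N$ is in $\mathcal G$, and so is every direct summand of a product of copies of $N$. We will show that *$D$ is a direct summand of a product of copies of $N$*.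

**Definition 9.1.** A *pp formula* $\varphi(x_1,\dots,x_l)$ over $R$ is a condition of the form
$$\exists y_1\dots\exists y_m\ \bigwedge_{i=1}^p\Bigl(\sum_jr_{ij}x_j+\sum_js_{ij}y_j=0\Bigr),\qquad r_{ij},s_{ij}\in R .$$
For a module $X$, $\varphi(X)\subseteq X^l$ is the subgroup of tuples that satisfy it.

For instance, $\exists y\,(x=ry)$ defines $rX$, and $rx=0$ defines $\{x\in X:rx=0\}$. Homomorphisms preserve pp formulas, a conjunction of pp formulas is equivalent to one, and over a countable (or finite) ring there are only countably many. We also allow parameters from the module, that is, we substitute elements for some of the variables. The following observation is used throughout: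
$$\text{a pp formula holds in }N\iff\text{it holds in }F\text{ at almost all coordinates of representatives.}\tag{4}$$
Here "almost all" means all but finitely many. Indeed, witnesses $y$ in $N$ satisfy the equations modulo $F^{(\omega)}$, that is, at almost all coordinates. Conversely, choose witnesses at the coordinates where they exist and $0$ elsewhere.

**Step 1: intersections of cosets in $N$.** We show the property on which the rest depends: *any family of cosets of subgroups $\psi(N)\subseteq N$, $\psi$ a pp formula in one variable, with the finite intersection property, has nonempty intersection.* Two cosets of the same subgroup that meet are equal, and there are countably many $\psi$. So the family may be taken as $c_i+\psi_i(N)$, $i<\omega$, possibly with repetitions. Fix representatives $(c_i(n))_n$ of the $c_i$. For each $r$ the condition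
$$\exists x\bigwedge_{i\le r}\psi_i(x-c_i)\tag{5}$$
holds in $N$, so by (4) it holds in $F$ at almost all coordinates. Let $r(n)$ be the largest $r\le n$ such that (5) holds at coordinate $n$, choose $x(n)\in F$ satisfying it for $r=r(n)$, and put $x(n)=0$ and $r(n)=-1$ if there is no such $r$. For each fixed $r$ we have $r(n)\ge r$ for almost all $n$, so $r(n)\to\infty$. Hence for each $i$, $\psi_i(x(n)-c_i(n))$ holds at almost all $n$, and by (4) the class of $(x(n))_n$ lies in $c_i+\psi_i(N)$.

This is the standard criterion for $N$ to be pure-injective (Jensen–Lenzing, *Model Theoretic Algebra*, Ch. 7; Prest, *Purity, Spectra and Localisation*, §4.3). What we need from it are the next two steps, which we prove directly.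

**Step 2: finitely solvable systems over $N$ are solvable.** Let $\mathcal E$ be a set of linear equations, with coefficients in $R$, right-hand sides in $N$ and unknowns $X_\beta$, $\beta<\lambda$, for some ordinal $\lambda$, such that every finite subset has a solution in $N$. We claim that $\mathcal E$ has a solution. We choose $x_\beta\in N$ recursively such that, for each $\beta\le\lambda$, after substituting $X_\gamma=x_\gamma$ for $\gamma<\beta$ the system is still finitely solvable. At a limit $\beta$ nothing is to be done: a finite set of equations contains only finitely many unknowns of index less than $\beta$, and these were substituted at an earlier stage. At stage $\beta$, for each finite set $E$ of equations of the current system let $S_E$ be the set of $x\in N$ such that $E$ with $X_\beta=x$ is solvable. It is nonempty, and it is a coset of $\psi_E(N)$, where $\psi_E(x)$ says that the homogeneous system belonging to $E$ is solvable with $X_\beta=x$. Since $S_{E\cup E'}\subseteq S_E\cap S_{E'}$, the $S_E$ have the finite intersection property. By Step 1 there is $x_\beta\in\bigcap_ES_E$. Then the system with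 $X_\beta=x_\beta$ is finitely solvable. At $\beta=\lambda$ no unknowns remain and all equations hold.

**Step 3: maps into $N$.** We claim: *if $d\in D^l$ and $c\in N^l$, and $c$ satisfies in $N$ every pp formula that $d$ satisfies in $D$, then there is a homomorphism $D\to N$ with $d\mapsto c$.* Take unknowns $X_b$ for $b\in D$, the equations $X_{d_j}=c_j$, and the equations $\sum_ir_iX_{b_i}=0$ for all finite relations $\sum_ir_ib_i=0$ that hold in $D$. A solution is a homomorphism as required. By Step 2 we only have to solve finite subsystems. Let $E$ be finite, containing the relations $\rho_1,\dots,\rho_p$. Let $\theta(x_1,\dots,x_l)$ say that there exist values of the finitely many unknowns involved, among them the $X_{d_j}$, satisfying $\rho_1,\dots,\rho_p$ and $X_{d_j}=x_j$ for $j=1,\dots,l$. This is a pp formula, and $d$ satisfies it in $D$ with $X_b=b$. So $c$ satisfies it in $N$, and this solves $E$.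

**Step 4: pp formulas and double duals.** We show $\psi(F^{++})=\psi(F)^{++}$ for every pp formula $\psi$, as subgroups of $(F^l)^{++}$. Let $C$ be the module with generators $x_1,\dots,x_l,y_1,\dots,y_m$ and the equations of $\psi$ as relations. It is finitely presented, and with the evident map $R^l\to C$ we have $\psi(X)=\operatorname{Im}(\operatorname{Hom}_R(C,X)\to X^l)$ for all modules $X$. There is a natural map
$$\operatorname{Hom}_R(C,X)^{++}\to\operatorname{Hom}_R(C,X^{++}),\qquad\xi\mapsto\bigl(c\mapsto(\mathrm{ev}_c)^{++}(\xi)\bigr),$$
where $\mathrm{ev}_c:\operatorname{Hom}_R(C,X)\to X$ is evaluation at $c$. It is an isomorphism for $C=R$, hence for $C=R^n$. Both sides turn cokernels in $C$ into kernels, because $(-)^{++}$ is exact. So it is an isomorphism for finitely presented $C$. By naturality for $R^l\to C$ and exactness of $(-)^{++}$,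
$$\psi(F^{++})=\operatorname{Im}\bigl(\operatorname{Hom}_R(C,F)^{++}\to(F^l)^{++}\bigr)=\psi(F)^{++}.$$

**Step 5: enough maps $D\to N$.** We claim: *if $d$ is a finite tuple in $D$ and $\varphi$ is a pp formula that $d$ does not satisfy in $D$, there is a homomorphism $f:D\to N$ such that $f(d)$ does not satisfy $\varphi$ in $N$.* Let $\psi_1,\psi_2,\dots$ enumerate the pp formulas satisfied by $d$ in $D$, possibly with repetitions; this uses again that $R$ is countable. For each $n$ the tuple $d$ shows that $\bigl(\bigwedge_{i\le n}\psi_i\bigr)(D)\not\subseteq\varphi(D)$. If $\bigl(\bigwedge_{i\le n}\psi_i\bigr)(F)\subseteq\varphi(F)$, Step 4 would give the inclusion in $D$. So there is a tuple $c_n$ in $F$ satisfying $\psi_1,\dots,\psi_n$ but not $\varphi$. Let $c$ be the class of $(c_n)_n$ in $N$. By (4), $c$ satisfies every $\psi_i$, since this holds at all coordinates $n\ge i$, and does not satisfy $\varphi$, which fails at every coordinate. By Step 3 there is $f:D\to N$ with $f(d)=c$.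

**Step 6: a pure embedding.** Choose a map $f_{d,\varphi}$ as in Step 5 for each pair $(d,\varphi)$ with $d$ not satisfying $\varphi$ in $D$, let $J$ be the set of these pairs, and let $f:D\to E=N^J$ be the map with these components. If $f(d)$ satisfies a pp formula $\varphi$ in $E$, then $d$ satisfies $\varphi$ in $D$; otherwise we project to the coordinate $(d,\varphi)$ and get a contradiction. With the formula $x=0$ this shows that $f$ is injective.

We claim that $X\otimes_RD\to X\otimes_RE$ is injective for every right module $X$. Let $\sum_{i=1}^nx_i\otimes f(d_i)=0$ in $X\otimes_RE$. By the standard criterion for vanishing in a tensor product there are $x_{n+1},\dots,x_m\in X$, elements $b_1,\dots,b_p\in E$ and $r_{ij}\in R$ with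
$$\sum_jr_{ij}b_j=f(d_i)\ (i\le n),\qquad\sum_jr_{ij}b_j=0\ (n<i\le m),\qquad\sum_{i\le m}x_ir_{ij}=0\ \text{for each }j .$$
The first two conditions say that $(f(d_1),\dots,f(d_n))$ satisfies a pp formula in $E$. So $(d_1,\dots,d_n)$ satisfies it in $D$, with witnesses $b'_1,\dots,b'_p\in D$. Then
$$\sum_{i\le n}x_i\otimes d_i=\sum_{i\le m}x_i\otimes\sum_jr_{ij}b'_j=\sum_j\Bigl(\sum_{i\le m}x_ir_{ij}\Bigr)\otimes b'_j=0 .$$

**Step 7: the embedding splits.** Take $X=F^+$ in Step 6. The map $F^+\otimes_RD\to F^+\otimes_RE$ is injective, so its dual $(F^+\otimes_RE)^+\to(F^+\otimes_RD)^+$ is surjective. By adjunction this is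
$$\operatorname{Hom}_R(E,F^{++})\to\operatorname{Hom}_R(D,F^{++}),\qquad g\mapsto g\circ f .$$
As $D=F^{++}$, there is $g:E\to D$ with $g\circ f=\mathrm{id}_D$. So $D$ is a direct summand of $E=N^J$.

**Proof of Theorem C.** Let $R$ be countable or finite, let $M$ be Gorenstein projective via $\mathbf P$, and let $I$ be an injective right module. By Lemma 1.5, $I^+$ is a direct summand of $D=F^{++}$ for a free module $F$. By Step 7, $D$ is a direct summand of a product of copies of $N=F^\omega/F^{(\omega)}$, which is in $\mathcal G$. By Lemma 1.4, $D$ and $I^+$ are in $\mathcal G$, that is, $\operatorname{Hom}_R(\mathbf P,I^+)$ is exact. By (1), $I\otimes_R\mathbf P$ is exact. So $\mathbf P$ shows that $M$ is Gorenstein flat. $\square$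

Countability of $R$ entered twice, in Step 1 and in Step 5; in both places a countable list of pp formulas was matched with the $\omega$ coordinates of $N$. Whether non-coherent rings $R$ with $\aleph_1\le|R|<\aleph_\omega$ can have Gorenstein projective modules that are not Gorenstein flat is not decided by these arguments.
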